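
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The $p$-Lipschitz lifting property characterizes\\ finite-dimensional Banach spaces}


\begin{abstract}
Let $0<p<1$. A Banach space $X$ has the $p$-Lipschitz lifting property if the canonical quotient map $\beta_X$ from the Arens--Eells $p$-space $\mathcal{E}_p(X)$ onto $X$ has a bounded linear right inverse. We prove that $X$ has this property if and only if $\dim X<\infty$. Quantitatively, a linear lifting of an $n$-dimensional subspace of $X$ to $\mathcal{E}_p(X)$ has norm at least $c_p\,n^{(1-p)/(2p)}$. The same method gives a dichotomy for bounded operators $T$ from a $p$-Banach space into $\mathcal{E}_p(M)$, where $M$ is any pointed metric space: either $T$ becomes compact after composition with the canonical map $\mathcal{E}_p(M)\to\mathcal{E}_1(M)$, or the identities of the spaces $\ell_p^N$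 factor through $T$ uniformly in $N$. For operators defined on a Banach space the first alternative always holds.
\end{abstract}

\section{The question and the answer}

All vector spaces are real, operators are bounded and linear, and $N$ always denotes a positive integer. An operator from a $p$-Banach space to a Banach space is \emph{compact} if it maps the unit ball to a relatively compact set.

\subsection{Arens--Eells $p$-spaces}

Let $0<p\le 1$. A \emph{$p$-Banach space} is a vector space $Y$ with a quasi-norm that is complete and satisfies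
\[
\|y_1+y_2\|^p\le\|y_1\|^p+\|y_2\|^p .
\]
The model is $\ell_p$. If $p\le r\le1$, every $r$-Banach space is a $p$-Banach space, because
$(\|y_1\|^r+\|y_2\|^r)^{p/r}\le\|y_1\|^p+\|y_2\|^p$. In particular, Banach spaces are $p$-Banach spaces.

Let $(M,d)$ be a pointed metric space with base point $0$. A \emph{molecule} is a finite sum $\mu=\sum_i a_i(\delta(x_i)-\delta(y_i))$ with $a_i\in\mathbb{R}$ and $x_i,y_i\in M$; here $\delta(0)=0$. Put
\[
\|\mu\|_{\mathcal{E}_p(M)}=\inf\Big(\sum_i|a_i|^p\,d(x_i,y_i)^p\Big)^{1/p},
\]
the infimum being over all such representations of $\mu$. The \emph{Arens--Eells $p$-space} $\mathcal{E}_p(M)$ is the completion of the space of molecules. One may think of a representation of $\mu$ as a transportation plan: moving mass $a>0$ over distance $d$ costs $(ad)^p$. When $p<1$, spreading a plan over many small shipments is expensive.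

The map $\delta:M\to\mathcal{E}_p(M)$ is an isometric embedding, and the space has the following universal property. For every $p$-Banach space $Y$ and every Lipschitz map $f:M\to Y$ with $f(0)=0$, there is a unique bounded linear operator $T_f:\mathcal{E}_p(M)\to Y$ with $T_f\circ\delta=f$, and $\|T_f\|=\operatorname{Lip}(f)$, the Lipschitz constant of $f$. The upper bound for $\|T_f\|$ is visible from the definition: for $\mu$ as above, $\|T_f\mu\|^p\le\sum_i|a_i|^p\|f(x_i)-f(y_i)\|^p$.

If $f(0)\ne0$ we write $T_f$ for $T_{f-f(0)}$, so that $T_f(\delta(x)-\delta(y))=f(x)-f(y)$ in all cases. By uniqueness,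
\begin{equation}\label{eq:functorial}
S\,T_f=T_{S\circ f}
\end{equation}
for every bounded linear operator $S:Y\to Z$ between $p$-Banach spaces. Finally, the $\ell_1$-norm is at most the $\ell_p$-norm, so there is a canonical operator $J:\mathcal{E}_p(M)\to\mathcal{E}_1(M)$ with $J\delta(x)=\delta(x)$ and $\|J\|\le1$. It is the operator $T_f$ for $f=\delta:M\to\mathcal{E}_1(M)$.

\subsection{Liftings}

Let $X$ be a Banach space, regarded as a metric space with base point $0$. The identity of $X$ is $1$-Lipschitz, so it induces an operator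
\[
\beta_X=T_{\mathrm{Id}_X}:\mathcal{E}_p(X)\to X,\qquad \beta_X\delta(x)=x ,
\]
of norm $1$ when $X\ne\{0\}$. Let $0<p<1$. The space $X$ has the \emph{$p$-Lipschitz lifting property} if there is a bounded linear operator $T:X\to\mathcal{E}_p(X)$ with $\beta_XT=\mathrm{Id}_X$.

The map $\delta$ is an isometric section of $\beta_X$, but it is not linear when $X\ne\{0\}$. The lifting property asks whether this Lipschitz section can be replaced by a bounded linear one, and $\beta_X$ is the universal case of this problem. Indeed, suppose that $X$ has the property, $Q:Y\to X$ is a bounded linear map from a $p$-Banach space, and $f:X\to Y$ is Lipschitz with $Qf=\mathrm{Id}_X$. Since $Qf(0)=0$, we may replace $f$ by $f-f(0)$ and assume $f(0)=0$. Then $QT_f=\beta_X$ by \eqref{eq:functorial}, and $T_fT$ is a bounded linear section of $Q$.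

Whether an infinite-dimensional Banach space can have the property is a question from \cite{LSQ}. Two facts frame it. The definition also makes sense for $p=1$, and in that case every separable Banach space has the lifting property \cite{GK}. On the other hand, for every $0<p<1$ all finite-dimensional spaces have it. If $\dim X=n$ with $1\le n<\infty$, choose an Auerbach basis, that is, vectors $e_i\in X$ and functionals $e_i^*\in X^*$ of norm one with $e_i^*(e_k)=1$ if $i=k$ and $e_i^*(e_k)=0$ if $i\neq k$. Then
\begin{equation}\label{eq:auerbach}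
Tx=\sum_{i=1}^n e_i^*(x)\,\delta(e_i),\qquad
\|Tx\|\le\Big(\sum_{i=1}^n|e_i^*(x)|^p\Big)^{1/p}\le n^{1/p}\|x\|,
\end{equation}
defines a lifting whose norm bound deteriorates with $n$. Must the norm grow? In a Banach space an average of unit vectors has norm at most one, while in a $p$-Banach space with $p<1$ an average of $N$ unit vectors may have norm $N^{1/p-1}$. A lifting transfers the good averages of $X$ into $\mathcal{E}_p(X)$, and one may suspect that $\mathcal{E}_p(X)$ does not have enough of them. This suspicion is correct.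

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $0<p<1$, let $X$ be a Banach space, $E\subset X$ a subspace with $\dim E=n\ge1$, and $T:E\to\mathcal{E}_p(X)$ a bounded linear operator with $\beta_XTx=x$ for all $x\in E$. Then
\[
\|T\|\ \ge\ \tfrac1{18}\,8^{-1/p}\,n^{\frac{1-p}{2p}} .
\]
\end{theorem}

For a finite-dimensional Banach space $X$ let $\lambda_p(X)$ denote the infimum of $\|T\|$ over all linear $T:X\to\mathcal{E}_p(X)$ with $\beta_XT=\mathrm{Id}_X$.

\begin{corollary}\label{cor:main}
Let $0<p<1$. A Banach space has the $p$-Lipschitz lifting property if and only if it is finite-dimensional. If $\dim X=n$ with $1\le n<\infty$, then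
\[
\tfrac1{18}\,8^{-1/p}\,n^{\frac{1-p}{2p}}\le\lambda_p(X)\le n^{1/p}.
\]
\end{corollary}

\begin{proof}
If $\dim X=\infty$ and $T$ were a bounded lifting, Theorem~\ref{thm:A} applied to $T|_E$ for subspaces $E$ of every finite dimension $n\ge1$ would give $\|T\|\ge\frac1{18}8^{-1/p}n^{(1-p)/(2p)}$ for all $n$, which is impossible. The finite-dimensional statements are \eqref{eq:auerbach} and Theorem~\ref{thm:A} with $E=X$; the space $\{0\}$ is trivial.
\end{proof}

\begin{theorem}\label{thm:B}
Let $0<p<1$, let $M$ be a pointed metric space, $Y$ a $p$-Banach space, and $T:Y\to\mathcal{E}_p(M)$ a bounded linear operator. Then either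
\begin{enumerate}
\item[\textup{(1)}] $JT:Y\to\mathcal{E}_1(M)$ is compact, or
\item[\textup{(2)}] there is $K<\infty$ such that for every $N$ there are operators $\alpha:\ell_p^N\to Y$ and $\gamma:\mathcal{E}_p(M)\to\ell_p^N$ with $\gamma T\alpha=\mathrm{Id}_{\ell_p^N}$, $\|\alpha\|\le K$ and $\|\gamma\|\le K$.
\end{enumerate}
If $Y$ is an $r$-Banach space for some $p<r\le1$ (in particular, if $Y$ is a Banach space), then \textup{(1)} holds. Consequently, for such $Y$ and every Lipschitz map $f$ from $M$ to a Banach space, $T_fT$ is compact.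
\end{theorem}

Here ``either\,\dots\,or'' is not meant exclusively: we show that (2) holds whenever (1) fails. Theorem~\ref{thm:B} again contains the negative answer: if $T$ lifts $X$, then $\mathrm{Id}_X=\beta_XT=T_{\mathrm{Id}_X}T$ is compact, so $\dim X<\infty$. Theorem~\ref{thm:A} gives in addition a quantitative lower bound.

\section{The idea in a model case}\label{sec:model}

Let $b_1,\dots,b_N$ be vectors in the unit ball of a Banach space $X$ and let $\varphi_1,\dots,\varphi_N\in X^*$ be functionals of norm at most one, biorthogonal to them; the unit vectors of $X=\ell_1^N$ are an example. Suppose that a bounded linear operator $T:X\to\mathcal{E}_p(X)$ satisfies $Tb_i=\delta(b_i)$ for every $i$. We bound $\|T\|$ from below.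

To detect that $\sum_i\delta(b_i)$ is large in $\mathcal{E}_p(X)$, we look for a Lipschitz map $G:X\to\ell_p^N$ with $G(0)=0$ and $G(b_i)=e_i$, whose Lipschitz constant is bounded independently of $N$. The linear map $x\mapsto(\varphi_i(x))_i$ will not do: it sends $N^{-1}\sum_i b_i$, a vector of norm at most one, to a vector of norm $N^{1/p-1}$. Instead we use bumps,
\[
U_i(x)=\max(0,\,1-2\|x-b_i\|),\qquad G=(U_1,\dots,U_N).
\]
Since $\|b_i-b_k\|\ge\varphi_i(b_i-b_k)=1$ for $i\ne k$, no two bumps are positive at the same point; in particular $G(b_i)=e_i$. Since $\|b_i\|\ge\varphi_i(b_i)=1$, we have $G(0)=0$. Each $U_i$ is $2$-Lipschitz. If $U_i(x)>0$ and $U_k(y)>0$ with $i\ne k$, then $U_i(y)=0$, so $U_i(x)=U_i(x)-U_i(y)\le2\|x-y\|$, and likewise $U_k(y)\le2\|x-y\|$. Hence $G(x)-G(y)$ always has at most two nonzero coordinates, each of modulus at most $2\|x-y\|$, and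
\[
\operatorname{Lip}(G)\le2\cdot2^{1/p},
\]
\emph{independently of $N$}. Now $T_GTb_i=G(b_i)=e_i$, and therefore
\[
N^{1/p}=\Big\|\sum_ie_i\Big\|_p=\Big\|T_GT\sum_ib_i\Big\|_p\le2^{1+1/p}\|T\|\,\Big\|\sum_ib_i\Big\|\le2^{1+1/p}\|T\|\,N .
\]
So $\|T\|\ge2^{-1-1/p}N^{1/p-1}$, and the right side tends to infinity with $N$ because $p<1$.

\medskip

For a general lifting $T$ four things are missing, and the proof supplies them in turn.
\begin{itemize}
\item The vectors $Tb$ need not have finite support. Lemma~\ref{lem:sparse} approximates them by combinations of a \emph{bounded} number $m$ of differences $\delta(x)-\delta(y)$. The approximation is not in the norm of $\mathcal{E}_p(X)$, but it is uniform when tested by $1$-Lipschitz maps into Banach spaces, in particular by real-valued $1$-Lipschitz functions.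
\item There are no biorthogonal functionals at hand. Let $F_b$ be the set of points appearing in the approximation to $Tb$. We need $b_1,\dots,b_N$ and functionals $\varphi_i$ that are large at $b_i$ and vanish on $F_{b_k}$ for all $k\ne i$. Lemma~\ref{lem:select} finds them, since an $n$-dimensional ball contains exponentially many separated points and a subspace of bounded dimension is close to only boundedly many of them.
\item The functions $\varphi_i$ on $\bigcup_kF_{b_k}$ are not single bumps; they have disjoint supports, but take many values of both signs. Lemma~\ref{lem:disjoint} extends them to $X$ with disjoint supports.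
\item We control only the diagonal coordinate $\pi_iT_GTb_i$, not the whole vector $T_GTb_i$. Random signs (for Theorem~\ref{thm:A}) or passage to a subset of the indices (for Theorem~\ref{thm:B}) deals with the off-diagonal part.
\end{itemize}

\section{Sparse approximation and selection}

\subsection{Sparse approximation}

If $\sum_jt_j^p\le1$ with $p<1$, then all but a bounded number of the $t_j$ have a small \emph{sum}. Applied to a nearly optimal representation, this says that an element of $\mathcal{E}_p(M)$ is nearly sparse when tested by Lipschitz maps into Banach spaces. For $p=1$ this breaks down: from the $n$ numbers $t_j=1/n$ one must delete at least $(1-\eta)n$ to make the remaining sum at most $\eta$.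

\begin{lemma}\label{lem:sparse}
Let $0<p<1$, let $M$ be a pointed metric space, $u\in\mathcal{E}_p(M)$, $\|u\|<C$, $\eta>0$, and $m=\lfloor(2C/\eta)^{p/(1-p)}\rfloor$. There is $s=\sum_{j\le m}c_j(\delta(x_j)-\delta(y_j))$ such that
\[
\|T_f(u-s)\|\le\eta\operatorname{Lip}(f)
\]
for every Lipschitz map $f$ from $M$ into a Banach space.
\end{lemma}

\begin{proof}
Choose a molecule $\mu$ with $\|u-\mu\|\le\eta/2$, so close to $u$ that $\|\mu\|^p\le\|u\|^p+\|u-\mu\|^p<C^p$. Choose a representation $\mu=\sum_jc_j(\delta(x_j)-\delta(y_j))$ such that the numbers $t_j=|c_j|d(x_j,y_j)$ satisfy $\sum_jt_j^p<C^p$, ordered so that $t_1\ge t_2\ge\cdots$; add zero terms if there are fewer than $m+1$. Let $s$ be the sum of the first $m$ terms. Since $(m+1)t_{m+1}^p\le C^p$,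
\[
\sum_{j>m}t_j\le t_{m+1}^{1-p}\sum_{j>m}t_j^p\le\big(C(m+1)^{-1/p}\big)^{1-p}C^p=C(m+1)^{-(1-p)/p}\le\frac\eta2 ,
\]
the last step because $m+1>(2C/\eta)^{p/(1-p)}$. As $f$ takes values in a Banach space, the triangle inequality gives
\[
\|T_f(u-s)\|\le\|T_f(u-\mu)\|+\sum_{j>m}|c_j|\,\|f(x_j)-f(y_j)\|\le\operatorname{Lip}(f)\Big(\frac\eta2+\frac\eta2\Big).\qedhere
\]
\end{proof}

The element $s$ does not depend on $f$. The map $G$ that we shall construct takes values in $\ell_p^N$, which is not a Banach space for $N\ge2$, so the lemma will be applied to its coordinates and not to $G$ itself.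

\subsection{Selection}

We now look for points each of which is far from the subspaces attached to the others. Choosing $w_1,w_2,\dots$ greedily makes each point far from the \emph{earlier} subspaces, but we also need it to be far from the later ones. Counting $N$-tuples treats all indices alike.

\begin{lemma}\label{lem:select}
Let $X$ be a normed space, $B$ a finite index set, and $(x_w)_{w\in B}$ points of the unit ball of $X$ with $\|x_w-x_{w'}\|\ge\sigma>0$ for $w\ne w'$. For each $w\in B$ let $V_w\subset X$ be a subspace with $\dim V_w\le q$. If $|B|>N(2+4/\sigma)^{q(N-1)}$, there are $w_1,\dots,w_N\in B$ with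
\[
\operatorname{dist}\Big(x_{w_i},\sum_{k\ne i}V_{w_k}\Big)\ge\frac\sigma4\qquad(1\le i\le N).
\]
\end{lemma}

\begin{proof}
We first show that \emph{a subspace $V$ with $\dim V=D$ satisfies $\operatorname{dist}(x_w,V)<\sigma/4$ for at most $(2+4/\sigma)^D$ indices $w$.} For each such $w$ pick $v_w\in V$ with $\|x_w-v_w\|<\sigma/4$. These points have norm less than $1+\sigma/4$, and their mutual distances exceed $\sigma-2\cdot\sigma/4=\sigma/2$. If $D=0$ all $v_w$ equal $0$, so there is at most one such $w$. If $D\ge1$, the balls of $V$ of radius $\sigma/4$ around the points $v_w$ are disjoint and lie in the ball of radius $1+\sigma/2$ around $0$. Comparing volumes in $V$, their number is at most $\big((1+\sigma/2)/(\sigma/4)\big)^D=(2+4/\sigma)^D$.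

Now consider all tuples $(w_1,\dots,w_N)\in B^N$. Fix $i$ and the entries $w_k$, $k\ne i$. The space $\sum_{k\ne i}V_{w_k}$ has dimension at most $q(N-1)$, so the $i$-th inequality fails for at most $(2+4/\sigma)^{q(N-1)}$ choices of $w_i$. Hence at most $N|B|^{N-1}(2+4/\sigma)^{q(N-1)}<|B|^N$ tuples violate some inequality, and a tuple violating none exists.
\end{proof}

\section{Disjoint Lipschitz functions}

\subsection{Extension with disjoint supports}

Next we extend functions with disjoint supports from a finite set to all of $M$. Extending each function separately with the same Lipschitz constant does not suffice: the extensions may overlap, and then the bound for the $\ell_p^N$-valued Lipschitz constant depends on $N$. As in Section~\ref{sec:model} we let the extensions decay with slope $2$, which leaves room between the supports.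

\begin{lemma}\label{lem:disjoint}
Let $M$ be a pointed metric space, $A\subset M$ a finite set containing $0$, and $f_1,\dots,f_N:A\to\mathbb{R}$ $1$-Lipschitz functions with $f_i(0)=0$ such that at each point of $A$ at most one $f_i$ is nonzero. There are functions $G_i:M\to\mathbb{R}$ with $G_i|_A=f_i$ and $\operatorname{Lip}(G_i)\le4$ such that, for every $0<p\le1$, the map $G=(G_1,\dots,G_N):M\to\ell_p^N$ satisfies $G(0)=0$ and $\operatorname{Lip}(G)\le2^{1+1/p}$.
\end{lemma}

\begin{proof}
For $a=(i,\pm)$ let $u_a=f_i^\pm\ge0$ be the positive or negative part of $f_i$. The functions $u_a$ are $1$-Lipschitz on $A$, and at each point of $A$ at most one of them is nonzero. If $a\ne b$, $u_a(y)>0$ and $u_b(y')>0$, then $u_a(y')=0=u_b(y)$, so $u_a(y)\le d(y,y')$ and $u_b(y')\le d(y,y')$; hence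
\begin{equation}\label{eq:sum}
u_a(y)+u_b(y')\le2d(y,y').
\end{equation}

Define on $M$
\[
U_a(x)=\max\Big(0,\ \max_{y\in A}\big(u_a(y)-2d(x,y)\big)\Big).
\]
Then $U_a\ge0$ is $2$-Lipschitz, being a maximum of $2$-Lipschitz functions. It extends $u_a$: for $x\in A$ we have $u_a(y)-2d(x,y)\le u_a(x)$ for all $y\in A$, with equality for $y=x$, and $u_a(x)\ge0$.

At each point of $M$ at most one $U_a$ is nonzero. For if $a\ne b$ and $U_a(x),U_b(x)>0$, there are $y,y'\in A$ with $u_a(y)>2d(x,y)$ and $u_b(y')>2d(x,y')$. Then $u_a(y)$ and $u_b(y')$ are positive and $u_a(y)+u_b(y')>2d(x,y)+2d(x,y')\ge2d(y,y')$, which contradicts \eqref{eq:sum}.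

It follows that if $a\ne b$, $U_a(x)>0$ and $U_b(y)>0$, then $U_a(y)=0=U_b(x)$ and
\begin{equation}\label{eq:two}
U_a(x)=U_a(x)-U_a(y)\le2d(x,y),\qquad U_b(y)=U_b(y)-U_b(x)\le2d(x,y).
\end{equation}

Put $G_i=U_{(i,+)}-U_{(i,-)}$. Then $G_i|_A=f_i^+-f_i^-=f_i$ and $\operatorname{Lip}(G_i)\le4$; in particular $G(0)=0$. Given $x,y\in M$, at most one $U_a$ is nonzero at $x$ and at most one $U_b$ is nonzero at $y$. If both exist and $a,b$ belong to different coordinates $i$, then by \eqref{eq:two} the vector $G(x)-G(y)$ has two nonzero coordinates, each of modulus at most $2d(x,y)$, and its $\ell_p$-norm is at most $2^{1/p}\cdot2d(x,y)$. In all other cases $G(x)-G(y)$ has at most one nonzero coordinate, of modulus at most $4d(x,y)\le2^{1/p}\cdot2d(x,y)$.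
\end{proof}

\subsection{Large diagonal coordinates}

The next proposition is the core of the paper. It says that among sufficiently many bounded elements of $\mathcal{E}_p(M)$ whose images in a Banach space are separated, one can find $N$ that are detected by the $N$ coordinates of a single map $G$ into $\ell_p^N$, with a bound on $\operatorname{Lip}(G)$ that does not depend on $N$. For Theorem~\ref{thm:A} it will be used with $M=X$ and $f=\mathrm{Id}_X$, and for Theorem~\ref{thm:B} with $f=\delta:M\to\mathcal{E}_1(M)$.

\begin{proposition}\label{prop:core}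
Let $0<p<1$, $M$ a pointed metric space, $X$ a Banach space, $f:M\to X$ a $1$-Lipschitz map with $f(0)=0$, and $C,\sigma>0$. Let $B\subset\mathcal{E}_p(M)$ be a finite set with $\|w\|<C$ and $\|T_fw\|\le1$ for $w\in B$, and $\|T_fw-T_fw'\|\ge\sigma$ for $w\ne w'$ in $B$. Put $m=\lfloor(80C/\sigma)^{p/(1-p)}\rfloor$. If $|B|>N(2+4/\sigma)^{2m(N-1)}$, there are $w_1,\dots,w_N\in B$ and a Lipschitz map $G:M\to\ell_p^N$ with $G(0)=0$, $\operatorname{Lip}(G)\le2^{1+1/p}$ and
\[
\pi_iT_Gw_i\ge\frac\sigma8\qquad(1\le i\le N),
\]
where $\pi_i$ is the $i$-th coordinate functional.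
\end{proposition}

The idea is to make $G_i$ agree with a real-valued function $\varphi_i\circ f$ on the few points that appear in a sparse approximation of $w_i$, where $\varphi_i\in X^*$ is large at $T_fw_i$. The two functions then give almost the same value when applied to $w_i$.

\begin{proof}
Put $\eta=\sigma/40$, so that $2C/\eta=80C/\sigma$. For $w\in B$ let $s_w$ be the element given by Lemma~\ref{lem:sparse} for $u=w$. Let $F_w\subset M$ be the set of the at most $2m$ points appearing in it, and let $V_w=\operatorname{span}f(F_w)$, so that $\dim V_w\le2m$. Lemma~\ref{lem:select} with $x_w=T_fw$ and $q=2m$ gives $w_1,\dots,w_N$. Write $s_i,F_i,V_i$ for $s_{w_i},F_{w_i},V_{w_i}$. The finite-dimensional space $\sum_{k\ne i}V_k$ is closed and has distance at least $\sigma/4$ from $T_fw_i$. By the Hahn--Banach theorem there are $\varphi_i\in X^*$ with $\|\varphi_i\|\le1$ and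
\begin{equation}\label{eq:phi}
\varphi_i=0\ \text{ on }V_k\ (k\ne i),\qquad\varphi_i(T_fw_i)\ge\frac\sigma4 .
\end{equation}

Let $A=\{0\}\cup\bigcup_kF_k$ and $f_i=\varphi_i\circ f|_A$. Each $f_i$ is $1$-Lipschitz, $f_i(0)=0$, and $f_i=0$ on $F_k$ for $k\ne i$. Every nonzero point of $A$ lies in some $F_k$, and there only $f_k$ can be nonzero. So Lemma~\ref{lem:disjoint} applies and yields $G=(G_1,\dots,G_N)$ with $G(0)=0$ and $\operatorname{Lip}(G)\le2^{1+1/p}$.

It remains to prove the lower estimate. By \eqref{eq:functorial}, $\pi_iT_G=T_{G_i}$ and $\varphi_iT_f=T_{\varphi_i\circ f}$. As $G_i=\varphi_i\circ f$ on $A\supset F_i$, we have $T_{G_i}s_i=\varphi_iT_fs_i$. Lemma~\ref{lem:sparse}, applied to $G_i$ (with $\operatorname{Lip}(G_i)\le4$) and to $f$, together with \eqref{eq:phi} gives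
\[
\pi_iT_Gw_i\ge T_{G_i}s_i-4\eta=\varphi_iT_fs_i-4\eta\ge\varphi_iT_fw_i-5\eta\ge\frac\sigma4-\frac\sigma8=\frac\sigma8.\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}

We apply Proposition~\ref{prop:core} to the images under $T$ of exponentially many separated points of the unit ball of $E$. If $n$ were too large, it would provide $N$ of these points such that some signed sum of them, a vector of norm at most $N$, has an image in $\ell_p^N$ of norm at least a constant times $N^{1/p}$. For suitable $N$ this contradicts the bound on the norms of $T$ and $G$.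

Let $E,T,n$ be as in Theorem~\ref{thm:A}. Since $\|\beta_X\|=1$ and $\beta_XT$ is the identity on $E\ne\{0\}$, we have $\|T\|\ge1$. Fix $C>\|T\|$. Let $S$ be a maximal subset of the closed unit ball $B_E$ whose points have mutual distances at least $\frac12$. It is finite by compactness, and by maximality the balls of radius $\frac12$ around its points cover $B_E$. Comparing volumes, $|S|\ge2^n$.

We use Proposition~\ref{prop:core} with $M=X$, $f=\mathrm{Id}_X$, $B=T(S)$ and $\sigma=\frac12$. Here $T_f=\beta_X$ and $\beta_XTb=b$ for $b\in S$, so the points $T_fw$, $w\in B$, are the points of $S$, the hypotheses on $B$ hold, and $|B|=|S|\ge2^n$. Moreover $2+4/\sigma=10$ and $80C/\sigma=160C$. Put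
\[
m=\big\lfloor(160C)^{p/(1-p)}\big\rfloor\ge1,\qquad N=\big\lfloor(4\cdot32^pC^p)^{1/(1-p)}\big\rfloor+1 .
\]
This $N$ is chosen so that $N^{1-p}>4\cdot32^pC^p$.

\medskip
\noindent\textbf{Claim.} $2^n\le N\cdot10^{2m(N-1)}$.

\begin{proof}[Proof of the claim]
Suppose not. Proposition~\ref{prop:core} gives $b_1,\dots,b_N\in S$ and $G:X\to\ell_p^N$ such that the operator $R=T_GT:E\to\ell_p^N$ satisfies $\|R\|\le2^{1+1/p}C$ and $\pi_iRb_i\ge\frac1{16}$ for all $i$. Nothing is known about $\pi_iRb_k$ for $k\ne i$, and there could be cancellation in $R\sum_kb_k$. We therefore average over signs $\varepsilon\in\{-1,1\}^N$. For real $a,b$,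
\[
\tfrac12\big(|a+b|^p+|a-b|^p\big)\ge\tfrac12|a|^p,
\]
because $\max(|a+b|,|a-b|)\ge|a|$. Using this in the $i$-th coordinate with $a=\pi_iRb_i$ and $b=\sum_{k\ne i}\varepsilon_k\pi_iRb_k$, and averaging over $\varepsilon_i$ first, we obtain
\[
2^{-N}\sum_{\varepsilon}\Big\|R\sum_k\varepsilon_kb_k\Big\|_p^p
=\sum_{i=1}^N2^{-N}\sum_\varepsilon\Big|\varepsilon_i\pi_iRb_i+\sum_{k\ne i}\varepsilon_k\pi_iRb_k\Big|^p
\ge\frac N{2\cdot16^p}.
\]
Because $X$ is a Banach space, $\|\sum_k\varepsilon_kb_k\|\le N$ for all signs, so the left side is at most $(2^{1+1/p}CN)^p=2^{p+1}C^pN^p$. Hence $N^{1-p}\le4\cdot32^pC^p$, which contradicts the choice of $N$.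
\end{proof}

By the claim and $2\log_210<7$, we have $n\le\log_2N+2m(N-1)\log_210\le N+7mN\le8mN$. Moreover, since $4\cdot32^pC^p\ge1$,
\[
m\le(160C)^{p/(1-p)},\qquad N\le2\,(4\cdot32^pC^p)^{1/(1-p)}=2\cdot4^{1/(1-p)}(32C)^{p/(1-p)} .
\]
Since $160\cdot32=5120$,
\[
n\le16\cdot4^{1/(1-p)}\cdot5120^{p/(1-p)}\,C^{2p/(1-p)} .
\]
Raising this to the power $\frac{1-p}{2p}$ and using $16^{\frac{1-p}{2p}}=4^{1/p}/4$ and $4^{\frac1{2p}}=2^{1/p}$, we get
\[
n^{\frac{1-p}{2p}}\le\frac{8^{1/p}}4\,\sqrt{5120}\;C,
\qquad\text{that is,}\qquad
C\ge\frac4{\sqrt{5120}}\,8^{-1/p}\,n^{\frac{1-p}{2p}}\ge\tfrac1{18}\,8^{-1/p}\,n^{\frac{1-p}{2p}},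
\]
the last step because $72^2=5184>5120$. Letting $C\downarrow\|T\|$ completes the proof of Theorem~\ref{thm:A}. \qed

\begin{remark}
The linearity of $T$ is used in the proof of the claim, where $R\sum_k\varepsilon_kb_k$ is expanded as $\sum_k\varepsilon_kRb_k$. It is essential: without linearity, $\delta$ itself would be a lifting. The hypothesis $p<1$ enters twice, in Lemma~\ref{lem:sparse} and in the fact that $N^{1-p}$ is unbounded.
\end{remark}

\section{Proof of Theorem~\ref{thm:B}}

Assume that $JT$ is not compact; we prove (2). Then $T\ne0$. Replacing $T$ by $cT$ with a suitable $c>0$, we may assume $0<\|T\|<1$; if (2) holds for $cT$ with operators $\alpha,\gamma$, it holds for $T$ with $\alpha,c\gamma$, and only $K$ changes. Let $B_Y$ be the closed unit ball of $Y$. We use Proposition~\ref{prop:core} with $X=\mathcal{E}_1(M)$, $f=\delta:M\to\mathcal{E}_1(M)$ and $C=1$, so that $T_f=J$.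

Since $\mathcal{E}_1(M)$ is complete, the set $JT(B_Y)$ is not totally bounded. Hence there are $\sigma>0$ and an infinite set $\mathcal{Y}\subset B_Y$ with $\|JTy-JTy'\|\ge\sigma$ for distinct $y,y'\in\mathcal{Y}$. For $y\in\mathcal{Y}$ we have $\|Ty\|<1=C$ and $\|JTy\|\le1$.

Fix $N\ge1$. Proposition~\ref{prop:core} controls the diagonal of a matrix from below, and we need its off-diagonal part to be small. The columns of the matrix are bounded in $\ell_p$, so a typical small submatrix has this property. We therefore choose $N'>N$ with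
\[
\frac{2^{p+1}N^2}{N'-1}\le\frac12\Big(\frac\sigma8\Big)^p
\]
and apply Proposition~\ref{prop:core}, with $N'$ in place of $N$, to $B=T(\mathcal{Y}_0)$, where $\mathcal{Y}_0\subset\mathcal{Y}$ is a finite set with more than $N'(2+4/\sigma)^{2m(N'-1)}$ elements and $m=\lfloor(80/\sigma)^{p/(1-p)}\rfloor$. Here $|B|=|\mathcal{Y}_0|$, because $JT$, and hence $T$, is injective on $\mathcal{Y}$. We get $y_1,\dots,y_{N'}\in B_Y$ and $G:M\to\ell_p^{N'}$ such that the numbers $a_{ki}=\pi_kT_GTy_i$ satisfy
\[
a_{ii}\ge\frac\sigma8,\qquad\sum_{k}|a_{ki}|^p=\|T_GTy_i\|_p^p\le2^{p+1}\qquad(1\le i\le N').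
\]
Consider all $N$-element sets $A\subset\{1,\dots,N'\}$. A pair $i\ne k$ lies in the proportion $\frac{N(N-1)}{N'(N'-1)}$ of them. Therefore the average over $A$ of $\sum_{i,k\in A,\,i\ne k}|a_{ki}|^p$ equals
\[
\frac{N(N-1)}{N'(N'-1)}\sum_{i\ne k}|a_{ki}|^p\le\frac{N(N-1)}{N'(N'-1)}\,N'\,2^{p+1}\le\frac{2^{p+1}N^2}{N'-1}\le\frac12\Big(\frac\sigma8\Big)^p .
\]
Fix a set $A$ for which the sum itself is at most $\frac12(\sigma/8)^p$, and identify $\ell_p^A$ with $\ell_p^N$.

Define $\alpha:\ell_p^A\to Y$ by $\alpha e_i=y_i$. Since $Y$ is a $p$-Banach space, $\|\sum_ic_iy_i\|^p\le\sum_i|c_i|^p$, so $\|\alpha\|\le1$. Let $Q=P_AT_G:\mathcal{E}_p(M)\to\ell_p^A$, where $P_A$ is the coordinate projection; then $\|Q\|\le2^{1+1/p}$. Let $\Delta=\operatorname{diag}(a_{ii})_{i\in A}$, so that $\|\Delta^{-1}\|\le8/\sigma$. The matrix of $QT\alpha$ is $(a_{ki})_{k,i\in A}$, so $\Delta^{-1}QT\alpha=I+H$, where $H$ has zero diagonal and off-diagonal entries $a_{ki}/a_{kk}$. As $\|Hx\|_p^p\le\sum_i|x_i|^p\|He_i\|_p^p$,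
\[
\|H\|^p=\max_{i\in A}\|He_i\|_p^p\le\Big(\frac8\sigma\Big)^p\cdot\frac12\Big(\frac\sigma8\Big)^p=\frac12 .
\]
Hence $\|(I+H)x\|^p\ge\|x\|^p-\|Hx\|^p\ge\frac12\|x\|^p$. So $I+H$ is injective on the finite-dimensional space $\ell_p^A$, therefore invertible, with $\|(I+H)^{-1}\|\le2^{1/p}$. Put $\gamma=(I+H)^{-1}\Delta^{-1}Q$. Then $\gamma T\alpha=\mathrm{Id}$ and
\[
\|\gamma\|\le2^{1/p}\cdot\frac8\sigma\cdot2^{1+1/p},
\]
a bound independent of $N$. This is (2).

Now let $Y$ be an $r$-Banach space with $p<r\le1$. Then $Y$ is a $p$-Banach space, so the first part applies. Alternative (2) would give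
\[
N^{1/p}=\Big\|\gamma T\sum_{i\le N}\alpha e_i\Big\|_p\le\|\gamma\|\,\|T\|\Big(\sum_{i\le N}\|\alpha e_i\|^r\Big)^{1/r}\le K^2\|T\|\,N^{1/r}
\]
for every $N$, which fails for large $N$ because $1/p>1/r$. So (2) is impossible and $JT$ is compact. Finally, let $f$ be a Lipschitz map from $M$ to a Banach space $X$. We may assume $f(0)=0$. Let $\widehat T_f:\mathcal{E}_1(M)\to X$ be its linearization on $\mathcal{E}_1(M)$. Then $\widehat T_fJ\delta(x)=f(x)$, so $T_f=\widehat T_fJ$ by uniqueness, and $T_fT=\widehat T_f(JT)$ is compact. \qed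

\section{Sharpness}

\begin{remark}[Range of $p$]
The restriction $p<1$ cannot be dropped: as recalled above, for $p=1$ every separable Banach space has the lifting property \cite{GK}.
\end{remark}

\begin{remark}[Range of $r$]
In the last part of Theorem~\ref{thm:B}, $r>p$ cannot be relaxed to $r=p$. Let $M$ be an infinite set with all nonzero distances equal to $1$, $Y=\mathcal{E}_p(M)$ and $T=\mathrm{Id}$. Then $JT=J$ maps the bounded set $\{\delta(x):x\in M\}$ to an infinite set with mutual distances $1$ in $\mathcal{E}_1(M)$, so it is not compact.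
\end{remark}

\begin{remark}[Operators that lift]
Let $S:Y\to X$ be an operator between Banach spaces. If $S=\beta_XT$ with $T:Y\to\mathcal{E}_p(X)$ bounded and linear, then $S$ is compact by Theorem~\ref{thm:B} with $M=X$ and $f=\mathrm{Id}_X$. In the other direction, if $S=\sum_ky_k^*\otimes x_k$ with $y_k^*\in Y^*$, $x_k\in X$ and $\sum_k\|y_k^*\|^p\|x_k\|^p<\infty$, then $Ty=\sum_ky_k^*(y)\delta(x_k)$ converges in $\mathcal{E}_p(X)$, because $\|\delta(x_k)\|=\|x_k\|$; it defines a bounded operator, and $\beta_XT=S$. We do not claim a characterization of the operators that lift.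
\end{remark}

\begin{remark}[The exponent]
For $X=\ell_1^n$ the lifting $Tx=\sum_ix_i\delta(e_i)$ satisfies $\|Tx\|\le(\sum_i|x_i|^p)^{1/p}\le n^{(1-p)/p}\|x\|_1$ by H\"older's inequality. With Theorem~\ref{thm:A},
\[
\tfrac1{18}\,8^{-1/p}\,n^{\frac{1-p}{2p}}\le\lambda_p(\ell_1^n)\le n^{\frac{1-p}p}.
\]
So for $\ell_1^n$ the growth is polynomial, and the exponents in both bounds are proportional to $\frac{1-p}p$. We do not claim that the exponent $\frac{1-p}{2p}$ is optimal.
\end{remark}

\begin{thebibliography}{9}
\bibitem{GK} Godefroy and Kalton, \emph{Lipschitz-free Banach spaces}, Studia Math. \textbf{159} (2003).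
\bibitem{LSQ} \emph{Lipschitz Structure of Quasi-Banach Spaces}, \url{https://kaltonmemorial.missouri.edu/assets/docs/isrjm2009.pdf}.
\end{thebibliography}

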